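\title{An $\omega^{\omega}$-bounding quotient $\mathcal{P}(\omega)/\mathcal{I}$ that adds reals, with $\mathcal{I}$ nowhere a $P$-ideal}

\begin{abstract}
We construct, in ZFC, an $F_{\sigma\delta}$ ideal $\mathcal{I}$ on a countable set such that the forcing notion $\mathcal{P}(\omega)/\mathcal{I}$ is $\omega^{\omega}$-bounding, every condition adds a new real, and no restriction of $\mathcal{I}$ to an $\mathcal{I}$-positive set is a $P$-ideal. This gives a negative answer to the question whether an $\omega^{\omega}$-bounding quotient by a Borel ideal must either add no reals or come from an ideal that is somewhere a $P$-ideal. The ideal is obtained by averaging the ideal of sets with columns of bounded size over the branches of the binary tree. Its quotient is proper and is equivalent to random forcing followed by a forcing that adds no new $\omega$-sequences of ordinals. The ideal is $\mathbf{\Pi}^0_3$-complete, and no $F_\sigma$ ideal is a counterexample.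
\end{abstract}

\section{The question and the answer}\label{sec:intro}

An \emph{ideal} on a countably infinite set $S$ is a family $\mathcal{I}\subseteq\mathcal{P}(S)$ that is closed under subsets and finite unions, contains all finite subsets of $S$, and does not contain $S$. We identify $\mathcal{P}(S)$ with the Cantor space $2^{S}$ and call $\mathcal{I}$ \emph{Borel}, $F_\sigma$, etc., if it is such a subset of $2^S$. A bijection between $S$ and $\omega$ carries ideals on $S$ to ideals on $\omega$ and preserves every notion below, so we work on whichever $S$ is convenient. A set $X\subseteq S$ is \emph{$\mathcal{I}$-positive} if $X\notin\mathcal{I}$, and then $\mathcal{I}{\upharpoonright}X=\{A\subseteq X:A\in\mathcal{I}\}$ is the \emph{restriction} of $\mathcal{I}$ to $X$. We say that $A$ \emph{almost contains} $B$ if $B\setminus A$ is finite. An ideal $\mathcal{J}$ is a \emph{$P$-ideal} if for every countable family $\{A_j:j<\omega\}\subseteq\mathcal{J}$ some $A\in\mathcal{J}$ almost contains every $A_j$.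

The Boolean algebra $\mathcal{P}(S)/\mathcal{I}$ is regarded as a forcing notion: the conditions are the classes $[X]$ of $\mathcal{I}$-positive sets, and $[X]\le[Y]$ if and only if $X\setminus Y\in\mathcal{I}$. A forcing notion is \emph{$\omega^{\omega}$-bounding} if every $f\in\omega^{\omega}$ in the generic extension is dominated everywhere by some $g\in\omega^\omega$ of the ground model, and it \emph{does not add reals} if every subset of $\omega$ in the extension belongs to the ground model. The following question comes from \cite{FP}.

\medskip
\noindent\textbf{Question.} \emph{Suppose that $\mathcal{I}$ is a Borel ideal on $\omega$ and $\mathcal{P}(\omega)/\mathcal{I}$ is $\omega^{\omega}$-bounding. Must one of the following hold?}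
\begin{itemize}
\item[(a)] \emph{$\mathcal{P}(\omega)/\mathcal{I}$ does not add reals.}
\item[(b)] \emph{There is an $\mathcal{I}$-positive set $X$ such that $\mathcal{I}{\upharpoonright}X$ is a $P$-ideal.}
\end{itemize}
\medskip

Under (a) bounding is automatic. If reals are added, the natural way to bound a name $\dot f$ is a diagonal argument: shrink a positive set $X$ to positive sets $X_1\supseteq X_2\supseteq\cdots$, where $[X_{n+1}]$ leaves only finitely many possible values for $\dot f(n)$, and then find one positive set $Y$ almost contained in all $X_n$. The $P$-ideal property has the same diagonal shape. Passing to complements, $\mathcal{I}{\upharpoonright}X$ is a $P$-ideal exactly when, for all $A_j\in\mathcal{I}{\upharpoonright}X$, the sets $X\setminus(A_0\cup\dots\cup A_k)$ almost contain a common $Y\subseteq X$ with $X\setminus Y\in\mathcal{I}$. One may therefore guess that (b) is what makes the diagonal argument work once (a) fails. The guess is wrong: bounding needs $Y$ to be positive, whereas (b) needs $Y$ to be all of $X$ modulo $\mathcal{I}$, and the two demands can be separated.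

Let $\mu$ be the usual product measure on $2^\omega$, and let
\[
D=\{(s,i): s\in 2^{<\omega},\ i\in\omega,\ i\le |s|\}.
\]
Thus a column of $|s|+1$ points sits over each node $s$ of the binary tree. For $A\subseteq D$ put $A(s)=\{i:(s,i)\in A\}$ and
\[
b_A=\Big\{x\in2^\omega:\ \sup_n|A(x{\upharpoonright}n)|=\infty\Big\},\qquad
\mathcal{I}=\{A\subseteq D:\mu(b_A)=0\},\qquad \mathbb{P}=\mathcal{P}(D)/\mathcal{I}.
\]
So $A\in\mathcal{I}$ if along almost every branch the columns of $A$ have bounded size; the bound may depend on the branch.

\begin{theorem}\label{thm:main}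
The family $\mathcal{I}$ has the following properties.
\begin{enumerate}
\item[(i)] $\mathcal{I}$ is an $F_{\sigma\delta}$ ideal on $D$.
\item[(ii)] $\mathbb{P}$ is $\omega^\omega$-bounding.
\item[(iii)] Every condition of $\mathbb{P}$ forces that a new real is added.
\item[(iv)] For every $\mathcal{I}$-positive $X$ there are $A_j\in\mathcal{I}{\upharpoonright}X$ $(j<\omega)$ such that every $A\subseteq X$ almost containing all $A_j$ satisfies $b_A=b_X$. In particular $A\notin\mathcal{I}$, and $\mathcal{I}{\upharpoonright}X$ is not a $P$-ideal.
\end{enumerate}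
Hence both \textup{(a)} and \textup{(b)} fail for $\mathcal{I}$, and the answer to the Question is no.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(i)] $\mathbb{P}$ is proper. It is forcing equivalent to a two-step iteration: random forcing followed by a forcing adding no new $\omega$-sequences of ordinals. So all reals of the extension lie in $V[r]$, where $r$ is random over the ground model $V$.
\item[(ii)] $\mathcal{I}$ is $\mathbf{\Pi}^0_3$-complete.
\item[(iii)] The complexity $F_{\sigma\delta}$ cannot be lowered to $F_\sigma$: if $\mathcal{J}$ is any $F_\sigma$ ideal on $\omega$, then $\mathcal{P}(\omega)/\mathcal{J}$ is $\sigma$-closed, so \textup{(a)} holds for $\mathcal{J}$.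
\end{enumerate}
\end{theorem}

All proofs are in ZFC. Section~\ref{sec:proto} studies two simpler ideals, each satisfying exactly one of (a) and (b), of which $\mathcal{I}$ is a combination; it also proves Theorem~\ref{thm:sharp}(iii). Section~\ref{sec:b} proves Theorem~\ref{thm:main}(i), (iii), (iv) and Theorem~\ref{thm:sharp}(ii). Section~\ref{sec:fusion} contains the fusion argument and the proof of bounding, and Section~\ref{sec:structure} derives Theorem~\ref{thm:sharp}(i) from the same argument.

\section{Generic filters on a quotient}\label{sec:forcing}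

Let $\mathbb{R}$ be a forcing notion in the ground model $V$. A set $E\subseteq\mathbb{R}$ is \emph{dense below} $p$ if every $q\le p$ has an extension in $E$, and \emph{dense} if every condition has one. A filter $G\subseteq\mathbb{R}$ is \emph{generic} if it meets every dense set in $V$; then it also meets every set in $V$ that is dense below a member of $G$. We use the following facts.

\begin{itemize}
\item[(G1)] If $p$ forces that $\dot f$ is a function from $\omega$ to the ordinals, then for each $n$ the set of $q\le p$ that \emph{decide} $\dot f(n)$, that is, force $\dot f(n)=\alpha$ for some ordinal $\alpha$, is dense below $p$.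
\item[(G2)] If $\mathbb{R}$ is \emph{$\sigma$-closed}, meaning that every decreasing sequence of conditions has a lower bound, then $\mathbb{R}$ adds no reals. Indeed, below any condition forcing $\dot f\in2^\omega$ take $p_0\ge p_1\ge\cdots$ with $p_n$ deciding $\dot f(n)$; a lower bound forces $\dot f$ to equal a ground model sequence.
\end{itemize}
Now let $\mathbb{R}=\mathcal{P}(S)/\mathcal{J}$ and let $G$ be generic.
\begin{itemize}
\item[(G3)] If $X\cap Y\in\mathcal{J}$, then $[X]$ and $[Y]$ are incompatible, so they are not both in $G$. Indeed, a common extension $[Z]$ would have $Z\subseteq(X\cap Y)\cup(Z\setminus X)\cup(Z\setminus Y)\in\mathcal{J}$.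
\item[(G4)] If $[Y]\in G$, the sets $Y_0,\dots,Y_{L-1}$ are positive, and $Y\setminus\bigcup_{l<L}Y_l\in\mathcal{J}$, then $[Y_l]\in G$ for some $l<L$. Indeed, if $[W]\le[Y]$, then $W$ is covered by the sets $W\cap Y_l$ and a set in $\mathcal{J}$, so some $W\cap Y_l$ is positive. Thus the conditions lying below some $[Y_l]$ are dense below $[Y]$.
\end{itemize}

From measure theory we use continuity of $\mu$ along monotone sequences of measurable sets, and the Borel--Cantelli lemma: if $\sum_k\mu(B_k)<\infty$, then almost every $x$ lies in only finitely many $B_k$. An inclusion or equality of measurable sets holds \emph{a.e.}\ if it holds after removing a null set, and two sets are \emph{a.e.\ disjoint} if their intersection is null. For $s\in2^{<\omega}$ let $N_s=\{x\in2^\omega:s\subset x\}$, so that $\mu(N_s)=2^{-|s|}$.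

\section{Two prototypes}\label{sec:proto}

\subsection{One branch: columns of bounded size}

Consider what a single branch sees of $D$. Let $\Delta=\{(n,i):i\le n<\omega\}$, let $A(n)=\{i:(n,i)\in A\}$ for $A\subseteq\Delta$, and put
\[
\varphi(A)=\sup_n|A(n)|,\qquad \mathcal{E}=\{A\subseteq\Delta:\varphi(A)<\infty\}.
\]
Since $\varphi$ is monotone, $\varphi(A\cup B)\le\varphi(A)+\varphi(B)$, finite sets have finite $\varphi$, and $\varphi(\Delta)=\infty$, the family $\mathcal{E}$ is an ideal on $\Delta$.

The ideal $\mathcal{E}$ fails (b). For $X=\Delta$ the reason is visible at once: each row $\{(n,j):n\ge j\}$ has $\varphi=1$, but a set that almost contains the rows $0,\dots,N-1$ has columns of size at least $N$ from some point on. For general $X$ the rows are replaced by the sets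
\[
S_j(X)=\{(n,i)\in X:\ X(n)\text{ has exactly $j$ elements below }i\},
\]
which pick the $j$-th element, counting from $0$, of each column of $X$ that has one.

\begin{lemma}\label{lem:selectors}
Let $X\subseteq\Delta$. Then $\varphi(S_j(X))\le1$ for all $j$. If $\varphi(X)=\infty$ and $A\subseteq\Delta$ almost contains every $S_j(X)$, then $\varphi(A)=\infty$.
\end{lemma}

\begin{proof}
The first claim holds because $S_j(X)$ has at most one point in each column. Fix $N$. The finitely many points of $\bigcup_{j<N}S_j(X)\setminus A$ lie in the columns below some $n_0$. Each column of $X$ is finite and $\varphi(X)=\infty$, so some $n\ge n_0$ has $|X(n)|\ge N$. The first $N$ elements of $X(n)$ belong to $A(n)$, so $\varphi(A)\ge N$.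
\end{proof}

Thus $\mathcal{E}{\upharpoonright}X$ is not a $P$-ideal for any positive $X$. Still $\mathcal{E}$ is no counterexample, because it satisfies (a), and the reason applies to all $F_\sigma$ ideals. A \emph{lower semicontinuous submeasure} on $S$ is a function $\psi:\mathcal{P}(S)\to[0,\infty]$ with $\psi(\emptyset)=0$ that is monotone, subadditive, finite on finite sets, and satisfies $\psi(A)=\sup\{\psi(F):F\subseteq A\text{ finite}\}$. The function $\varphi$ is one, because each column of $A$ is a finite subset of $A$. Mazur's theorem \cite{Mazur} states that every $F_\sigma$ ideal on $\omega$ has the form $\{A:\psi(A)<\infty\}$ for a lower semicontinuous submeasure $\psi$. Together with (G2), the next lemma therefore proves Theorem~\ref{thm:sharp}(iii).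

\begin{lemma}\label{lem:closed}
Let $\psi$ be a lower semicontinuous submeasure on $S$ with $\psi(S)=\infty$ and let $\mathcal{J}=\{A:\psi(A)<\infty\}$. Then $\mathcal{P}(S)/\mathcal{J}$ is $\sigma$-closed.
\end{lemma}

\begin{proof}
Let $[X_0]\ge[X_1]\ge\cdots$. Since $X_k\setminus X_j\in\mathcal{J}$ for $j\le k$, the set $\bigcap_{j\le k}X_j$ has the same class as $X_k$, so we may assume $X_0\supseteq X_1\supseteq\cdots$. As $\psi(X_k)=\infty$, there is a finite $F_k\subseteq X_k$ with $\psi(F_k)>k$. Let $Y=\bigcup_kF_k$. Then $\psi(Y)=\infty$ by monotonicity, and $Y\setminus X_k\subseteq\bigcup_{j<k}F_j$ is finite. So $[Y]$ is a lower bound.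
\end{proof}

For $\mathcal{E}$ the proof takes a column of $X_k$ with more than $k$ points, for each $k$. The fusion lemma of Section~\ref{sec:fusion} does this on most branches of the tree simultaneously.

\subsection{All branches: finitely many visits}

To destroy (a) we let the generic filter choose a branch of the binary tree, and we use a measure to keep it from choosing an old one. For $A\subseteq2^{<\omega}$ let $b'_A$ be the set of $x\in2^\omega$ with $x{\upharpoonright}n\in A$ for infinitely many $n$, and let $\mathcal{J}_0=\{A:\mu(b'_A)=0\}$. This is an ideal on $2^{<\omega}$, since $b'_{A\cup B}=b'_A\cup b'_B$. Remark~\ref{rem:J0} shows that $\mathcal{J}_0$ is Borel and that its quotient is $\omega^\omega$-bounding and adds reals. But $\mathcal{J}_0$ is a $P$-ideal. Let $A_j\in\mathcal{J}_0$. The sets $U_j^n=\{x:\exists m\ge n\ \ x{\upharpoonright}m\in A_j\}$ decrease in $n$ to the null set $b'_{A_j}$, so there is $n_j$ with $\mu(U_j^{n_j})<2^{-j}$. The set $A=\bigcup_j\{s\in A_j:|s|\ge n_j\}$ almost contains every $A_j$. Almost every $x$ lies in only finitely many $U_j^{n_j}$ and in no $b'_{A_j}$, and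 such an $x$ visits $A$ finitely often. So $A\in\mathcal{J}_0$.

The ideal $\mathcal{J}_0$ consists of the sets whose trace on almost every branch is finite. Replacing ``finite'' by ``in $\mathcal{E}$'' gives $\mathcal{I}$. The proof of the $P$-property then breaks down: it used that most branches miss a tail of $A_j$ altogether, while a member of $\mathcal{I}$ such as $\{(s,0):s\in2^{<\omega}\}$ has a point over every node.

\section{The sets $b_A$}\label{sec:b}

For $A\subseteq D$ and $x\in2^\omega$ the \emph{trace} of $A$ on $x$ is
\[
A^x=\{(n,i)\in\Delta:(x{\upharpoonright}n,i)\in A\},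
\]
so that $A^x(n)=A(x{\upharpoonright}n)$ and $b_A=\{x:A^x\notin\mathcal{E}\}$. \emph{Level $m$} of $D$ is the finite set $\{(s,i)\in D:|s|=m\}$, and $D_s=\{(t,i)\in D:t\supseteq s\}$ is the part of $D$ over the cone above $s$. Each $b_A$ is a $G_\delta$ set, namely $\bigcap_N\bigcup_n\{x:|A^x(n)|>N\}$, where the inner sets are clopen. From now on \emph{positive} means $\mathcal{I}$-positive.

\begin{lemma}\label{lem:basic}
Let $A,B,X,Y\subseteq D$, $x\in 2^\omega$ and $s\in2^{<\omega}$.
\begin{enumerate}
\item[(1)] $b_{A\cup B}=b_A\cup b_B$; if $A\subseteq B$ then $b_A\subseteq b_B$; if $A$ is finite then $b_A=\emptyset$; and $b_D=2^\omega$. Hence $\mathcal{I}$ is an ideal on $D$.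
\item[(2)] If $A^x(m)=B^x(m)$ for all but finitely many $m$, then $x\in b_A$ if and only if $x\in b_B$.
\item[(3)] If $Y\setminus X\in\mathcal{I}$, then $b_Y\subseteq b_X$ a.e.
\item[(4)] $b_{X\cap D_s}=b_X\cap N_s$ and $b_{X\setminus D_s}=b_X\setminus N_s$. In particular $b_{D_s}=N_s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The map $A\mapsto A^x$ preserves unions, inclusions and finiteness, $D^x=\Delta$, and $\mathcal{E}$ is an ideal on $\Delta$. (2) Columns are finite, so $A^x$ and $B^x$ differ by a finite set. (3) By (1), $b_Y\subseteq b_X\cup b_{Y\setminus X}$. (4) If $x\in N_s$ and $m\ge|s|$, then $x{\upharpoonright}m\supseteq s$, so $(X\cap D_s)^x(m)=X^x(m)$ and $(X\setminus D_s)^x(m)=\emptyset$. If $x\notin N_s$, then no $x{\upharpoonright}m$ extends $s$, so $(X\cap D_s)^x=\emptyset$ and $(X\setminus D_s)^x=X^x$. Apply (2).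
\end{proof}

The map $A\mapsto b_A$ does not preserve intersections. The union of the even levels of $D$ and the union of the odd levels are disjoint, yet both have $b=2^\omega$. So $b_X$ records only part of the information in the condition $[X]$.

The condition $i\le|s|$ in the definition of $D$ plays two roles. Column heights are unbounded along every branch, which gives $D\notin\mathcal{I}$. Levels are finite, which is used in the complexity bound below and in Lemma~\ref{lem:fusion}.

\subsection{Descriptive complexity}

Recall that $F_{\sigma\delta}$ sets, also called $\mathbf{\Pi}^0_3$ sets, are countable intersections of countable unions of closed sets. A $\mathbf{\Pi}^0_3$ subset $B$ of a Polish space is \emph{$\mathbf{\Pi}^0_3$-complete} if every $\mathbf{\Pi}^0_3$ subset of a zero-dimensional Polish space is the preimage of $B$ under a continuous map. If a complete set is a continuous preimage of a $\mathbf{\Pi}^0_3$ set $B$, then $B$ is complete, by composing the maps.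

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(i)} and Theorem~\ref{thm:sharp}\textup{(ii)}]
By Lemma~\ref{lem:basic}(1), $\mathcal{I}$ is an ideal. For $A\subseteq D$ let
\[
K_N^m(A)=\{x:\forall n\le m\ \ |A^x(n)|\le N\},\qquad K_N(A)=\bigcap_mK^m_N(A).
\]
The sets $K_N(A)$ increase with $N$ to $2^\omega\setminus b_A$, so $A\in\mathcal{I}$ if and only if for every $q\ge1$ there is $N$ with $\mu(K_N(A))\ge1-\frac1q$. The sets $K^m_N(A)$ decrease with $m$, so $\mu(K_N(A))=\inf_m\mu(K^m_N(A))$. Hence
\[
A\in\mathcal{I}\iff\forall q\ge1\ \exists N\ \forall m\quad\mu(K_N^m(A))\ge1-\tfrac1q .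
\]
For fixed $q,N,m$ the last condition depends only on the intersection of $A$ with the levels $\le m$, a finite set, so it defines a clopen set of $A$'s. The quantifiers $\forall m$, $\exists N$, $\forall q$ give in turn a closed, an $F_\sigma$ and an $F_{\sigma\delta}$ set.

For completeness we use that the set $P_3$ of all $z\in2^{\omega\times\omega}$ such that $\{m:z(n,m)=1\}$ is finite for every $n$ is $\mathbf{\Pi}^0_3$-complete \cite[23.A]{Kechris}. We devote one cone of the tree to each row of $z$ and let the columns over that cone count the ones in the row. Let $s_n=0^n{}^\frown1$. These nodes are pairwise incomparable. Put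
\[
A_z=\big\{(s,i):\exists n\ \ s\supseteq s_n\text{ and } i<|\{m\le|s|:z(n,m)=1\}|\big\}.
\]
The bound on $i$ is at most $|s|+1$, so $A_z\subseteq D$. Whether $(s,i)\in A_z$ depends only on the values $z(n,m)$ with $n,m\le|s|$, so $z\mapsto A_z$ is continuous. If $x\in N_{s_n}$ and $k>n$, then $|A_z^x(k)|=|\{m\le k:z(n,m)=1\}|$; hence $x\in b_{A_z}$ if and only if row $n$ of $z$ has infinitely many ones. The sets $N_{s_n}$ have positive measure and cover $2^\omega$ except for the point $0^\omega$. So $A_z\in\mathcal{I}$ if and only if $z\in P_3$.
\end{proof}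

\subsection{Failure of (b) and of (a)}

The failure of (b) is inherited from $\mathcal{E}$ branch by branch, and no measure is needed.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(iv)}]
Let $X$ be positive and let
\begin{equation}\label{eq:Aj}
A_j=\{(s,i)\in X:\ X(s)\text{ has exactly $j$ elements below }i\}.
\end{equation}
Then $A_j^x=S_j(X^x)$ for every $x$. By Lemma~\ref{lem:selectors}, $b_{A_j}=\emptyset$, so $A_j\in\mathcal{I}{\upharpoonright}X$. Let $A\subseteq X$ almost contain every $A_j$, and let $x\in b_X$. Then $\varphi(X^x)=\infty$, and $A^x$ almost contains every $S_j(X^x)$, because $S_j(X^x)\setminus A^x=(A_j\setminus A)^x$. By Lemma~\ref{lem:selectors}, $\varphi(A^x)=\infty$, that is, $x\in b_A$. So $b_X\subseteq b_A$, the reverse inclusion holds as $A\subseteq X$, and $\mu(b_A)=\mu(b_X)>0$.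
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(iii)}]
Let $G\subseteq\mathbb{P}$ be generic and fix $n$. The set $D$ is the union of the levels below $n$, a finite set, and the pairwise disjoint positive sets $D_s$ with $s\in2^n$. By (G4) and (G3) exactly one $s\in2^n$ has $[D_s]\in G$. If $k\le n$, then $D_s\subseteq D_{s{\upharpoonright}k}$, so $[D_{s{\upharpoonright}k}]\in G$. Hence these nodes are the initial segments of a real $r\in2^\omega$, characterized by
\begin{equation}\label{eq:r}
s\subset r\iff[D_s]\in G .
\end{equation}
Let $z\in2^\omega\cap V$ and let $X$ be positive. Choose $n$ with $2^{-n}<\mu(b_X)$ and put $X'=X\setminus D_{z{\upharpoonright}n}$. By Lemma~\ref{lem:basic}(4), $\mu(b_{X'})\ge\mu(b_X)-2^{-n}>0$. So $[X']\le[X]$ is a condition, and by (G3) it forces $[D_{z{\upharpoonright}n}]\notin G$, hence $r\ne z$. The conditions forcing $r\ne z$ are therefore dense for every $z\in2^\omega\cap V$, and $r\notin V$ for every generic $G$.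
\end{proof}

This proof uses that $\mu$ has no atoms. If $\mu$ is replaced by the point mass at $x$, then $A\mapsto A^x$ identifies the quotient with $\mathcal{P}(\Delta)/\mathcal{E}$, which is $\sigma$-closed.

\section{Fusion and bounding}\label{sec:fusion}

Consider first a single value. Let $\dot k$ name the least $k$ with $r(k)=1$; it exists since $r\ne0^\omega$. By \eqref{eq:r} the condition $[D_{s_k}]$, with $s_k=0^k{}^\frown1$, forces $\dot k=k$, so $[D]$ does not bound $\dot k$. But by (G4) the condition given by $X'=D_{s_0}\cup\dots\cup D_{s_{L-1}}$ forces $\dot k<L$, and $\mu(b_{X'})=1-2^{-L}$. A bound for one value costs an arbitrarily small amount of measure. The proof of bounding has two parts: Lemma~\ref{lem:cover} shows that the same is true of every name for an integer, and Lemma~\ref{lem:fusion} shows that if the costs of countably many steps add up to less than $\mu(b_X)$, then a condition survives below all the steps.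

For the first part we exhaust $b_X$ by sets $b_Y$ with $[Y]$ deciding the value. To continue the exhaustion we must be able to place a subset of $X$ over the part of $b_X$ not yet covered. That part is a measurable set $c$, and Lemma~\ref{lem:basic}(4) handles only cones. The remedy is to use better and better clopen approximations of $c$ on higher and higher blocks of levels.

\begin{lemma}[Restriction]\label{lem:restriction}
If $X\subseteq D$ and $c\subseteq2^\omega$ is measurable, then there is $Z\subseteq X$ with $b_Z=b_X\cap c$ a.e.
\end{lemma}

\begin{proof}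
By regularity of $\mu$ there are clopen sets $C_n$ with $\mu(C_n\triangle c)<2^{-n}$. Choose $h(0)<h(1)<\cdots$ such that $C_n$ is a union of sets $N_t$ with $|t|=h(n)$, and let
\[
Z=\{(s,i)\in X:\ \exists n\ \ h(n)\le|s|<h(n+1)\text{ and }N_s\subseteq C_n\}.
\]
Let $h(n)\le m<h(n+1)$. Membership of $x$ in $C_n$ depends only on $x{\upharpoonright}h(n)$, so $N_{x{\upharpoonright}m}\subseteq C_n$ if and only if $x\in C_n$. Thus $Z^x(m)=X^x(m)$ if $x\in C_n$, and $Z^x(m)=\emptyset$ otherwise. By Borel--Cantelli, almost every $x$ lies in only finitely many $C_n\triangle c$. Fix such an $x$. If $x\in c$, then $Z^x(m)=X^x(m)$ for all large $m$, and if $x\notin c$, then $Z^x(m)=\emptyset$ for all large $m$. By Lemma~\ref{lem:basic}(2), $x\in b_Z$ if and only if $x\in b_X\cap c$.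
\end{proof}

\begin{lemma}[Finite covering]\label{lem:cover}
Let $X$ be positive, let $E\subseteq\mathbb{P}$ be dense below $[X]$, and let $\varepsilon>0$. There is a finite family $\mathcal{Y}$ of positive subsets of $X$ such that $[Y]\in E$ for all $Y\in\mathcal{Y}$, the sets $b_Y$ $(Y\in\mathcal{Y})$ are pairwise a.e.\ disjoint, and $X'=\bigcup\mathcal{Y}$ satisfies $\mu(b_X\setminus b_{X'})<\varepsilon$.
\end{lemma}

\begin{proof}
By Zorn's lemma let $\mathcal{W}$ be a maximal family of positive sets $Y\subseteq X$ with $[Y]\in E$ and with the $b_Y$ pairwise a.e.\ disjoint. For each $k\geq 1$ at most $k$ members of $\mathcal{W}$ have $\mu(b_Y)>1/k$, so $\mathcal{W}$ is countable, and $c=b_X\setminus\bigcup_{Y\in\mathcal{W}}b_Y$ is Borel.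

Suppose $\mu(c)>0$. Lemma~\ref{lem:restriction} gives $Z\subseteq X$ with $b_Z=c$ a.e., so $Z$ is positive and $[Z]\le[X]$. Take $[W]\in E$ with $[W]\le[Z]$ and put $Y=W\cap Z$. Since $W\setminus Z\in\mathcal{I}$, we have $[Y]=[W]\in E$. Also $Y\subseteq X$, and $b_Y\subseteq b_Z$ is a.e.\ disjoint from $b_{Y'}$ for every $Y'\in\mathcal{W}$. As $\mu(b_Y)>0$, the set $Y$ is not in $\mathcal{W}$, and $\mathcal{W}\cup\{Y\}$ contradicts maximality.

So $b_X=\bigcup_{Y\in\mathcal{W}}b_Y$ a.e. By continuity of $\mu$, a finite $\mathcal{Y}\subseteq\mathcal{W}$ has $\mu(b_X\setminus\bigcup_{Y\in\mathcal{Y}}b_Y)<\varepsilon$, and $\bigcup_{Y\in\mathcal{Y}}b_Y=b_{X'}$ by Lemma~\ref{lem:basic}(1).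
\end{proof}

The family $\mathcal{W}$ need not be a maximal antichain below $[X]$: for $X=D$ and $E=\mathbb{P}$ it may consist of the union of the even levels alone. The lemma says that $X'$ is close to $X$ as measured by $b$, not that $X\setminus X'$ is small.

For the second part we imitate Lemma~\ref{lem:closed}. On one branch we took a large column from $X_k$. On the tree, different branches meet their large columns of $X_k$ at different heights, so we take from $X_k$ a whole block of levels, long enough that most branches meet a large column within it.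

\begin{lemma}[Fusion]\label{lem:fusion}
Let $X_0\supseteq X_1\supseteq\cdots$ be subsets of $D$ and let $c=\bigcap_kb_{X_k}$. There is $Y\subseteq X_0$ such that $c\subseteq b_Y$ a.e.\ and $Y\setminus X_k$ is finite for every $k$. In particular, if $\mu(c)>0$, then $Y$ is positive and $[Y]\le[X_k]$ for all $k$.
\end{lemma}

\begin{proof}
We construct $0=n_0<n_1<\cdots$. Given $n_k$, consider for $n>n_k$ the sets
\[
B_k^n=\{x\in c:\ |X_k^x(m)|<k\text{ for all }m\text{ with }n_k\le m<n\}.
\]
They decrease with $n$. Their intersection is empty: if $x\in c\subseteq b_{X_k}$, then the finite numbers $|X^x_k(m)|$ are unbounded, so one of them with $m\ge n_k$ is at least $k$. Choose $n_{k+1}>n_k$ with $\mu(B_k^{n_{k+1}})<2^{-k}$. Let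
\[
Y=\bigcup_k\{(s,i)\in X_k:n_k\le|s|<n_{k+1}\}\subseteq X_0 .
\]
By Borel--Cantelli, almost every $x\in c$ lies outside $B_k^{n_{k+1}}$ for all but finitely many $k$. For such $x$ and $k$ there is $m\in[n_k,n_{k+1})$ with $|Y^x(m)|=|X_k^x(m)|\ge k$, so $x\in b_Y$. A point of $Y$ on a level $\ge n_k$ belongs to some $X_j$ with $j\ge k$, hence to $X_k$. Thus $Y\setminus X_k$ is contained in the levels below $n_k$ and is finite.
\end{proof}

\begin{remark}\label{rem:split}
The lemma shows how fusion differs from the $P$-ideal property. Let $X$ be positive, let $A_j$ be as in \eqref{eq:Aj}, and put $X_k=X\setminus\bigcup_{j<k}A_j$. Then $b_{X_k}=b_X$, because $b_{A_j}=\emptyset$. Lemma~\ref{lem:fusion} gives $Y\subseteq X$ with $b_Y=b_X$ a.e.\ and $Y\cap A_j$ finite for all $j$. The discarded set $X\setminus Y$ almost contains every $A_j$, so $b_{X\setminus Y}=b_X$ by Theorem~\ref{thm:main}(iv). Fusion loses no measure here, yet what it discards is never in $\mathcal{I}$.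
\end{remark}

The two lemmas combine into the statement that yields bounding, properness and the factorization. For its last sentence, recall that $H_\theta$ is the set of all sets whose transitive closure has size less than the regular cardinal $\theta$, and that $M\prec H_\theta$ means that $M$ is an elementary submodel. For large $\theta$ the objects $D$, $\mu$, $\mathcal{I}$, $\mathbb{P}$ and the map $A\mapsto b_A$ are definable in $H_\theta$, so they belong to every such $M$.

\begin{proposition}\label{prop:fusion}
Let $X$ be positive and let $E_n\subseteq\mathbb{P}$ $(n<\omega)$ be dense below $[X]$. There are a positive set $Y\subseteq X$ and nonempty finite families $\mathcal{Y}_n$ of positive subsets of $X$ such that for every $n$: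
\begin{enumerate}
\item[(1)] $[W]\in E_n$ for all $W\in\mathcal{Y}_n$, and the sets $b_W$ $(W\in\mathcal{Y}_n)$ are pairwise a.e.\ disjoint;
\item[(2)] $[Y]$ forces that $[W]\in G$ for some $W\in\mathcal{Y}_n$.
\end{enumerate}
If $M\prec H_\theta$, with $\theta$ large, contains $X$ and every $E_n$, then the families can be chosen with $\mathcal{Y}_n\subseteq M$.
\end{proposition}

\begin{proof}
Fix a rational $\varepsilon$ with $0<\varepsilon<\mu(b_X)$ and put $X_0=X$. Suppose $X_0\supseteq\dots\supseteq X_n$ are given with $\mu(b_{X_k}\setminus b_{X_{k+1}})<\varepsilon2^{-k-1}$ for $k<n$. Then $\mu(b_{X_n})\ge\mu(b_X)-\varepsilon>0$, so $X_n$ is positive, and $E_n$ is dense below $[X_n]\le[X]$. Apply Lemma~\ref{lem:cover} to $X_n$, $E_n$ and $\varepsilon2^{-n-1}$ to get $\mathcal{Y}_n$, and let $X_{n+1}=\bigcup\mathcal{Y}_n$. This gives (1), and $\mathcal{Y}_n\neq\emptyset$ because $X_{n+1}$ is positive. Since $b_X\setminus\bigcap_nb_{X_n}\subseteq\bigcup_n(b_{X_n}\setminus b_{X_{n+1}})$ and $\sum_n\varepsilon2^{-n-1}=\varepsilon$, we have $\mu(\bigcap_nb_{X_n})\ge\mu(b_X)-\varepsilon>0$. Lemma~\ref{lem:fusion}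 gives a positive $Y\subseteq X$ with $Y\setminus\bigcup\mathcal{Y}_n$ finite for all $n$, and (2) follows from (G4).

Now let $M$ be given. If $X_n\in M$, then the parameters $X_n$, $E_n$, $\varepsilon2^{-n-1}$ lie in $M$, and the conclusion of Lemma~\ref{lem:cover} for them holds in $H_\theta$. By elementarity $\mathcal{Y}_n$ can be taken in $M$. Then $X_{n+1}\in M$, and $\mathcal{Y}_n\subseteq M$ because $\mathcal{Y}_n$ is finite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(ii)}]
Let $p\Vdash\dot f\in\omega^\omega$ and let $[X]\le p$. By (G1) the set $E_n$ of conditions below $[X]$ that decide $\dot f(n)$ is dense below $[X]$. Take $Y$ and $\mathcal{Y}_n$ from Proposition~\ref{prop:fusion}. For $W\in\mathcal{Y}_n$ let $m^n_W$ be the value with $[W]\Vdash\dot f(n)=m^n_W$, and let $g(n)=\max\{m^n_W:W\in\mathcal{Y}_n\}$. Then $g\in V$, and by (2) the condition $[Y]\le[X]$ forces $\dot f(n)\le g(n)$ for all $n$. So the conditions that force $\dot f\le g$ for some $g\in V$ are dense below $p$, and every generic filter containing $p$ contains one of them.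
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:J0}
The same proofs apply to the $P$-ideal $\mathcal{J}_0$ of Section~\ref{sec:proto}, with $b'$ in place of $b$, nodes $s$ in place of pairs $(s,i)$, and cones of $2^{<\omega}$ in place of the $D_s$. Lemma~\ref{lem:basic} holds because the finite sets form an ideal on $\omega$; the proofs of Theorem~\ref{thm:main}(iii) and of Lemmas~\ref{lem:restriction} and~\ref{lem:cover} use nothing else about $b$; and in Lemma~\ref{lem:fusion} one replaces ``$|X_k^x(m)|<k$'' by ``$x{\upharpoonright}m\notin X_k$''. So $\mathcal{P}(2^{<\omega})/\mathcal{J}_0$ is $\omega^\omega$-bounding and adds reals. The ideal is $F_{\sigma\delta}$, since $A\in\mathcal{J}_0$ if and only if $\forall q\ge1\ \exists n\ \forall m\ \ \mu\{x:\exists k\in[n,m]\ \ x{\upharpoonright}k\in A\}\le\frac1q$.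
\end{remark}

\begin{remark}
Measure cannot be replaced by category. Let $\mathcal{I}'=\{A\subseteq D:b_A\text{ is meager}\}$, an ideal by Lemma~\ref{lem:basic}(1), and define $r$ by \eqref{eq:r}. Let $X\notin\mathcal{I}'$ and $g\in\omega^\omega\cap V$. The nonmeager Borel set $b_X$ is comeager in some $N_s$. Let $n$ be the number of ones in $s$ and let $t=s^\frown0^{g(n)+1}{}^\frown1$. Then $b_{X\cap D_t}=b_X\cap N_t$ is nonmeager, and $[X\cap D_t]$ forces $t\subset r$, so the $n$-th one of $r$, counting from $0$, occurs at a position greater than $g(n)$. As $s$ may be extended first, $n$ can be made arbitrarily large. By density $r$ has infinitely many ones, and the function listing their positions is dominated by no $g\in V$.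
\end{remark}

\section{Properness and the factorization through random forcing}\label{sec:structure}

We prove Theorem~\ref{thm:sharp}(i).

\subsection{Properness}

A forcing notion $\mathbb{R}$ is \emph{proper} if for all large regular $\theta$, every countable $M\prec H_\theta$ with $\mathbb{R}\in M$ and every $p\in\mathbb{R}\cap M$ there is $q\le p$ that is \emph{$(M,\mathbb{R})$-generic}: $q$ forces $G\cap E\cap M\ne\emptyset$ for every dense $E\subseteq\mathbb{R}$ with $E\in M$.

Let $M$ be such a model for $\mathbb{P}$ and let $p\in\mathbb{P}\cap M$. By elementarity $p=[X]$ for some $X\in M$. Let $(E_n)_{n<\omega}$ enumerate the dense subsets of $\mathbb{P}$ that belong to $M$, and take $Y$ and $\mathcal{Y}_n\subseteq M$ from Proposition~\ref{prop:fusion}. For $W\in\mathcal{Y}_n$ we have $[W]\in E_n$, and $[W]\in M$ because $W,\mathcal{I}\in M$. By (2), $[Y]\le p$ forces $G\cap E_n\cap M\ne\emptyset$ for every $n$. So $\mathbb{P}$ is proper.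

\subsection{The projection onto the measure algebra}

Random forcing $\mathbb{B}$ consists of the classes $\bar c$, modulo null sets, of Borel sets $c\subseteq2^\omega$ of positive measure, ordered by a.e.\ inclusion. We recall two facts. First, if $\bar c\Vdash\bar d\in\dot H$, where $\dot H$ names the generic filter, then $\bar c\le\bar d$; otherwise the class of $c\setminus d$ would be an extension of $\bar c$ incompatible with $\bar d$. Second, a generic $H\subseteq\mathbb{B}$ determines a unique real $r_H$ such that $H$ contains the class of $N_s$ for every $s\subset r_H$; this is the \emph{random real} given by $H$, and $V[H]=V[r_H]$.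

Define $\pi:\mathbb{P}\to\mathbb{B}$ by $\pi([X])=\overline{b_X}$. By Lemma~\ref{lem:basic}(3), $\pi$ is well defined and order preserving, and $\pi([D])$ is the largest element of $\mathbb{B}$. Lemma~\ref{lem:restriction} says that $\pi$ is a projection in the strong form
\begin{equation}\label{eq:proj}
\text{if }\bar c\le\pi(p),\text{ then there is }p'\le p\text{ with }\pi(p')=\bar c .
\end{equation}
Let $\dot{\mathbb{Q}}$ be a $\mathbb{B}$-name for the quotient forcing $\mathbb{Q}=\{p\in\mathbb{P}:\pi(p)\in H\}$, where $\mathbb{P}$ is the ground model forcing notion and $\mathbb{Q}$ carries its order. The iteration $\mathbb{B}*\dot{\mathbb{Q}}$ consists of the pairs $(\bar c,\dot q)$ with $\bar c\Vdash\dot q\in\dot{\mathbb{Q}}$, where $(\bar c',\dot q')\le(\bar c,\dot q)$ if $\bar c'\le\bar c$ and $\bar c'\Vdash\dot q'\le\dot q$. Its generic filters are exactly the sets $H*K=\{(\bar c,\dot q):\bar c\in H,\ \dot q^H\in K\}$ with $H$ being $\mathbb{B}$-generic over $V$ and $K$ being $\mathbb{Q}$-generic over $V[H]$, and $V[H*K]=V[H][K]$.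

\begin{lemma}\label{lem:dense}
The map $e(p)=(\pi(p),\check p)$ is an order isomorphism of $\mathbb{P}$ onto a dense subset of $\mathbb{B}*\dot{\mathbb{Q}}$.
\end{lemma}

\begin{proof}
Since $\pi(p)\Vdash\pi(p)\in\dot H$, the pair $e(p)$ is a condition. If $p'\le p$, then $e(p')\le e(p)$ because $\pi$ preserves order. If $e(p')\le e(p)$, then $\pi(p')\Vdash\check p'\le\check p$, a statement about ground model objects, so $p'\le p$. For density let $(\bar c,\dot q)$ be given. Take $\bar d\le\bar c$ and $p\in\mathbb{P}$ with $\bar d\Vdash\dot q=\check p$. Then $\bar d\Vdash\pi(p)\in\dot H$, so $\bar d\le\pi(p)$. By \eqref{eq:proj} there is $p'\le p$ with $\pi(p')=\bar d$, and $e(p')\le(\bar c,\dot q)$.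
\end{proof}

A forcing notion is equivalent to any dense subset of it: intersecting with the subset is a bijection between generic filters that preserves the extensions. So $\mathbb{P}$ is forcing equivalent to $\mathbb{B}*\dot{\mathbb{Q}}$, and the $\mathbb{P}$-generic filters are exactly the sets $e^{-1}[H*K]$. Moreover $e^{-1}[H*K]=K$, since $p\in K\subseteq\mathbb{Q}$ already implies $\pi(p)\in H$. From now on fix such a pair, and write $G=K$. Then $G$ is $\mathbb{P}$-generic over $V$, $V[G]=V[H][K]$, and
\[
\pi[G]\subseteq H .
\]
Let $r$ be the real defined from $G$ by \eqref{eq:r}. If $s\subset r$, then $[D_s]\in G$, so $H$ contains $\pi([D_s])$, which is the class of $N_s$ by Lemma~\ref{lem:basic}(4). Hence $r=r_H$ is random over $V$, and $V[H]=V[r]$.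

\subsection{The quotient adds no $\omega$-sequences of ordinals}

It remains to show that every function $f$ from $\omega$ to the ordinals in $V[G]$ lies in $V[H]$. Bounding used only that each family $\mathcal{Y}_n$ is finite. Now we use that the sets $b_W$ $(W\in\mathcal{Y}_n)$ are a.e.\ disjoint: this lets $H$ alone tell which member of $\mathcal{Y}_n$ was chosen by $G$.

Let $\dot f$ be a $\mathbb{P}$-name for $f$ and let $p\in G$ force that $\dot f$ is a function from $\omega$ to the ordinals. For $[X]\le p$ apply Proposition~\ref{prop:fusion} to the sets $E_n$ of conditions below $[X]$ that decide $\dot f(n)$. The conditions $[Y]\le [X]$ obtained in this way are dense below $p$, so $G$ contains one. Fix it, with its families $\mathcal{Y}_n$ and the ordinals $\alpha^n_W$ such that $[W]\Vdash\dot f(n)=\alpha^n_W$ for $W\in\mathcal{Y}_n$; the whole system lies in $V$. For each $n$ there is $W\in\mathcal{Y}_n$ with $[W]\in G$, and then $f(n)=\alpha^n_W$ and $\pi([W])\in H$. For distinct $W,W'\in\mathcal{Y}_n$ the classes $\pi([W])$ and $\pi([W'])$ are incompatible in $\mathbb{B}$, so they are not both in $H$.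 Therefore
\[
f(n)=\alpha^n_W\quad\text{for the unique }W\in\mathcal{Y}_n\text{ with }\pi([W])\in H ,
\]
and this defines $f$ in $V[H]$. Since $H$ and $K$ were arbitrary, $\mathbb{B}$ forces that $\dot{\mathbb{Q}}$ adds no new $\omega$-sequences of ordinals. In particular every real of $V[G]$ lies in $V[H]=V[r]$. This proves Theorem~\ref{thm:sharp}(i) and completes the proof of Theorem~\ref{thm:sharp}.

\begin{thebibliography}{9}

\bibitem{FP}
\emph{Forcing properties of Boolean algebras of type $\mathcal{P}(\omega)/\mathcal{I}$},
\texttt{https://www.matmor.unam.mx/\textasciitilde oguzman/ForcingPropertiesQuotients.pdf}.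

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Mazur}
K. Mazur, \emph{$F_\sigma$-ideals and $\omega_1\omega_1^*$-gaps in the Boolean algebras $P(\omega)/I$}, Fund. Math. 138 (1991).

\end{thebibliography}
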